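\title{Connected hypoenergetic graphs of given nullity}

\begin{abstract}
The energy of a graph is the sum of the absolute values of its adjacency eigenvalues, and a graph is hypoenergetic if its energy is smaller than its order. We prove the conjecture that for each $k\ge 0$ there are only finitely many connected hypoenergetic graphs of nullity $k$: there are none for $k=0$, and for $k\ge1$ their order is at most $4k^2+4k+1$. We then show that the largest such order is $\frac12k^2+O(k\log k)$. The upper bound comes from the inequality $\mathcal{E}(G)\ge \operatorname{rank}A(G)+\sqrt{2n}-O(\log n)$ for connected graphs of order $n\ge2$, in which the constant $\sqrt2$ is best possible. For nullity $1$ the graphs are exactly $K_1$ and $K_{1,2}$.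
\end{abstract}

\section{The problem and the results}

Graphs are finite and simple. Let $G$ be a graph of order $n$ with $(0,1)$-adjacency matrix $A=A(G)$, and let $\lambda_1\ge\dots\ge\lambda_n$ be the eigenvalues of this real symmetric matrix. The \emph{energy} of $G$ is
\[
\mathcal{E}(G)=\sum_{i=1}^n|\lambda_i| ,
\]
and $G$ is \emph{hypoenergetic} if $\mathcal{E}(G)<n$, that is, if the average absolute value of an eigenvalue is below $1$. The \emph{nullity} $\eta(G)$ is the multiplicity of $0$ as an eigenvalue of $A$. Since $A$ is diagonalizable, $\operatorname{rank}A=n-\eta(G)$ is the number of nonzero eigenvalues.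

The complete graph $K_n$ has eigenvalues $n-1$ and $-1$ ($n-1$ times), so its energy $2n-2$ is at least $n$ for $n\ge2$. The star $K_{1,p}$ has eigenvalues $\pm\sqrt p$ and $0$ ($p-1$ times), so its energy $2\sqrt p$ is below its order $p+1$ for all $p\ge2$. Stars are hypoenergetic because most of their eigenvalues vanish, and this is typical. The nonzero eigenvalues of a graph have a nonzero integer product, which forces their absolute values to have average at least $1$ (Lemma~\ref{lem:budget}). Hence the \emph{excess}
\[
\kappa(G)=\mathcal{E}(G)-\operatorname{rank}A(G)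
\]
is nonnegative, and since $n=\operatorname{rank}A+\eta$,
\begin{equation}\label{eq:hypo}
G \text{ is hypoenergetic}\iff \kappa(G)<\eta(G).
\end{equation}
The nullity is thus the only room that a hypoenergetic graph has. If it is fixed, the excess stays bounded however large the graph is, and one asks whether large graphs can afford this. Disconnected graphs can: a component $K_2$ has eigenvalues $\pm1$ and adds nothing to the excess or to the nullity, so $K_{1,2}\cup tK_2$ has nullity $1$, order $3+2t$ and energy $2\sqrt2+2t<3+2t$ for every $t$. The following conjecture, posed in \cite{order}, says that connected graphs cannot.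

\begin{quote}
\emph{For each integer $k\ge0$ there are only finitely many connected hypoenergetic graphs of nullity $k$.}
\end{quote}

We prove it with an explicit bound.

\begin{theorem}\label{thm:finite}
No graph of nullity $0$ is hypoenergetic. If $k\ge1$, every connected hypoenergetic graph of nullity $k$ has order $n\le 4k^2+4k+1$. Hence for every $k\ge0$ there are only finitely many connected hypoenergetic graphs of nullity $k$.
\end{theorem}

For $k\ge1$ let $N(k)$ be the maximum order of a connected hypoenergetic graph of nullity $k$. It is well defined by Theorem~\ref{thm:finite}, because the star $K_{1,k+1}$ is such a graph. The next theorem shows that $N(k)$ is indeed quadratic in $k$ and determines the leading constant.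

\begin{theorem}\label{thm:sharp}
There are absolute constants $C$, $C'$, $C''$ with the following properties.
\begin{enumerate}
\item[(a)] Every connected graph $G$ of order $n\ge2$ and excess $\kappa=\mathcal{E}(G)-\operatorname{rank}A(G)$ satisfies $\kappa\ge0$ and
\[
n\le\tfrac12\kappa^2+C(\kappa+2)\ln(\kappa+2).
\]
\item[(b)] Every connected graph $G$ of order $n\ge2$ satisfies
\[
\mathcal{E}(G)\ge\operatorname{rank}A(G)+\sqrt{2n}-C'\ln n ,
\]
and the constant $\sqrt2$ in $\sqrt{2n}=\sqrt2\,\sqrt n$ is best possible.
\item[(c)] For every $k\ge1$,
\[
\tfrac12k^2+3k+4-4\sqrt{k+1}\;\le\; N(k)\;\le\;\tfrac12k^2+C''k\ln(k+1).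
\]
\end{enumerate}
\end{theorem}

In particular $N(k)=\frac12k^2+O(k\log k)$. For nullity $1$ we find all the graphs.

\begin{theorem}\label{thm:one}
The connected hypoenergetic graphs of nullity $1$ are exactly $K_1$ and $K_{1,2}$.
\end{theorem}

All upper bounds come from playing the first moment of the spectrum against the second. A small excess pins almost all nonzero eigenvalues near $\pm1$, while connectedness forces their squares to have average about $2$ or more. The difference must be made up by a few large eigenvalues, and the excess limits their total size. Section~\ref{sec:budget} makes this precise and proves Theorem~\ref{thm:finite}. Section~\ref{sec:trees} computes a family of trees that gives the lower bounds in Theorem~\ref{thm:sharp}. Section~\ref{sec:half} brings in the third moment to obtain the constant $\frac12$, and Section~\ref{sec:one} treats nullity $1$.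

\section{The excess as a budget}\label{sec:budget}

We use four standard facts about a graph $G$ with $m$ edges.
\begin{enumerate}
\item[(F1)] $\operatorname{tr}A=0$. Hence $\mathcal{E}(G)$ is twice the sum of the positive eigenvalues, and also twice the sum of the absolute values of the negative eigenvalues.
\item[(F2)] $\operatorname{tr}A^2=2m$, and $\operatorname{tr}A^3$ is the number of closed walks of length $3$, that is, of ordered triples of pairwise adjacent vertices.
\item[(F3)] Every eigenvalue satisfies $|\lambda|\le\lambda_1$. Indeed, if $v$ is a real unit eigenvector for $\lambda$ and $|v|$ is the vector of absolute values of its entries, then $|\lambda|=|v^TAv|\le|v|^TA|v|\le\lambda_1$.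
\item[(F4)] In a connected graph or multigraph the number of edges is at least the number of vertices minus $1$.
\end{enumerate}

Let $r=\operatorname{rank}A$, let $x_1,\dots,x_r>0$ be the absolute values of the nonzero eigenvalues, counted with multiplicity, and put $L=\sum_i\ln x_i$. Then $\kappa=\sum_i(x_i-1)$ and $2m-r=\sum_i(x_i^2-1)$. The terms of these sums have no fixed sign, so a bound on $\kappa$ says nothing yet about a single $x_i$. Subtracting logarithms repairs this. For $x>0$ let
\[
f(x)=x-1-\ln x,\qquad g(x)=x^2-1-2\ln x=f(x^2).
\]
Since $f'(x)=1-1/x$, the function $f$ decreases on $(0,1]$, increases on $[1,\infty)$, and vanishes only at $x=1$. So $f$ and $g$ are nonnegative.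

\begin{lemma}\label{lem:budget}
For every graph, $L\ge0$ and
\begin{equation}\label{eq:budget}
\sum_{i}f(x_i)+L=\kappa ,\qquad 2m-r=\sum_i g(x_i)+2L .
\end{equation}
In particular $\kappa\ge0$, $\sum_i f(x_i)\le\kappa$ and $L\le\kappa$. If the graph has an edge, then $\lambda_1\ge1$.
\end{lemma}

\begin{proof}
The characteristic polynomial $\det(\lambda I-A)$ has integer coefficients and equals $\lambda^{n-r}\prod(\lambda-\lambda_i)$, the product running over the nonzero eigenvalues. Its coefficient of $\lambda^{n-r}$ is $\pm x_1\cdots x_r$, so $x_1\cdots x_r$ is a positive integer and $L\ge0$. The identities follow by summing $f$ and $g$ over the $x_i$ and using $\sum_ix_i^2=2m$. In the first identity all terms on the left are nonnegative, which gives the three inequalities. If there is an edge, then $r\ge1$, and $x_1\cdots x_r\ge1$ forces $\max_i x_i\ge1$; by (F3) this maximum is $\lambda_1$.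
\end{proof}

We think of $f(x_i)$ as the \emph{cost} of the eigenvalue $\pm x_i$ and of $\kappa$ as the total budget. Eigenvalues $\pm1$ are free, and all others cost something. The whole argument is visible when the budget is zero.

\begin{example}\label{ex:zero}
Let $G$ be connected with $n\ge2$ and $\kappa=0$. By \eqref{eq:budget}, $f(x_i)=0$ and hence $x_i=1$ for all $i$. Then $2m=\sum_i x_i^2=r\le n$, while (F4) gives $2m\ge2n-2$. So $n\le2$ and $G=K_2$.
\end{example}

For $\kappa>0$ we still have $2m-r\ge n-2$, so it suffices to bound $2m-r$ in terms of $\kappa$. By \eqref{eq:budget} this amounts to an inequality $g\le cf$. Near $x=1$ we have $f(x)\sim\frac12(x-1)^2$ and $g(x)\sim2(x-1)^2$, so $c\ge4$ is necessary. For large $x$ the ratio $g/f$ grows like $x$, so no constant works on all of $(0,\infty)$. The inequality does hold on bounded intervals, and it only has to be tested at the right endpoint.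

\begin{lemma}\label{lem:fg}
Let $M\ge1$ and $c\ge4$. If $g(M)\le cf(M)$, then $g\le cf$ on $(0,M]$. The hypothesis holds for $c=2M+2$.
\end{lemma}

\begin{proof}
Let $h=cf-g$. Then $h(1)=0$ and
\[
h'(x)=c\Bigl(1-\frac1x\Bigr)-2x+\frac2x=\frac{(x-1)(c-2-2x)}{x}.
\]
Since $\frac{c-2}{2}\ge1$, the function $h$ decreases on $(0,1]$, increases on $[1,\frac{c-2}2]$ and decreases afterwards. Its minimum on $(0,M]$ is therefore attained at $1$ or at $M$, and both values are nonnegative. For $c=2M+2$ we have $\frac{c-2}2=M$, so $h(M)\ge h(1)=0$.
\end{proof}

The interval needed is $(0,\lambda_1]$, and the budget bounds its length, because $\lambda_1$ has to pay for itself.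

\begin{proposition}\label{prop:basic}
Let $G$ be a graph with at least one edge.
\begin{enumerate}
\item[(a)] If $M\ge\lambda_1$, $c\ge4$ and $g(M)\le cf(M)$, then $2m-r\le c\kappa$. In particular $2m-r\le(2\lambda_1+2)\kappa$.
\item[(b)] $\lambda_1\le2\kappa+2\ln2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) All $x_i$ lie in $(0,M]$ by (F3), and $M\ge1$. Lemma~\ref{lem:fg} and \eqref{eq:budget} give $2m-r\le c(\kappa-L)+2L\le c\kappa$, since $c\ge2$ and $L\ge0$. For the last statement take $M=\lambda_1$ and $c=2\lambda_1+2$.

(b) The concave function $\ln x$ lies below its tangent line at $2$, so $\ln x\le\frac x2-1+\ln2$ and $f(x)\ge\frac x2-\ln2$. Now use $f(\lambda_1)\le\kappa$.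
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
If $\eta(G)=0$, then $\kappa\ge0=\eta$, so $G$ is not hypoenergetic by \eqref{eq:hypo}. Let $k\ge1$ and let $G$ be connected and hypoenergetic of nullity $k$. The bound holds for $n=1$, so let $n\ge2$. Then $r=n-k$, and $\kappa<k$ by \eqref{eq:hypo}. By (F4) and Proposition~\ref{prop:basic},
\[
n-2+k\le2m-r\le(2\lambda_1+2)\kappa<(4k+4\ln2+2)k .
\]
Since $4\ln 2+1<4$, this gives $n<4k^2+4k+2$. There are finitely many graphs of bounded order.
\end{proof}

\begin{remark}
Connectedness enters only through $m\ge n-1$, and the graphs $K_{1,k+1}\cup tK_2$, of nullity $k$, order $k+2+2t$ and energy $2\sqrt{k+1}+2t$, show that it is needed for every $k\ge1$. The integrality of $A$ enters only through $L\ge0$. It is also needed: if real edge weights were allowed, multiplying the adjacency matrix of any graph by a small $\varepsilon>0$ would keep the nullity and make the energy as small as we like.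
\end{remark}

\section{A family of trees}\label{sec:trees}

To make a large connected graph of small excess, start from many copies of $K_2$, which are free, and connect them cheaply: join one end of each copy to a common new vertex. Pendant vertices at that vertex then supply nullity. For $t\ge0$ and $p\ge1$ let $S(t,p)$ be the tree consisting of a center, $p$ pendant vertices adjacent to the center, and $t$ \emph{legs}, each leg being an edge whose \emph{inner} vertex is adjacent to the center and whose \emph{outer} vertex is a leaf. Its order is $n=2t+p+1$, and $S(0,p)=K_{1,p}$.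

\begin{proposition}\label{prop:S}
The tree $S(t,p)$ has nullity $p-1$, rank $2t+2$ and excess
\[
\kappa=2\sqrt{t+(1+\sqrt p)^2}-4 .
\]
\end{proposition}

\begin{proof}
For $t=0$ the star has rank $2$ and energy $2\sqrt p$, which agrees with the formula. Let $t\ge1$. We split $\mathbb{R}^n$ into orthogonal invariant subspaces.

Fix a sign $\epsilon=\pm1$ and numbers $\alpha_1,\dots,\alpha_t$ with sum $0$. Put $\alpha_j$ on the inner vertex and $\epsilon\alpha_j$ on the outer vertex of leg $j$, and $0$ elsewhere. Applying $A$ gives $\sum_j\alpha_j=0$ at the center, $\epsilon\alpha_j$ at the inner vertex, $\alpha_j$ at the outer vertex, and $0$ at the pendant vertices. This is $\epsilon$ times the vector, so $1$ and $-1$ each occur $t-1$ times. Vectors supported on the $p$ pendant vertices with sum $0$ are annihilated by $A$ and give the eigenvalue $0$ with multiplicity $p-1$.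

What remains has dimension $n-2(t-1)-(p-1)=4$. It is spanned by the unit vectors $u_1,u_2,u_3,u_4$ proportional to the indicator vectors of the outer vertices, the inner vertices, the center and the pendant vertices, and
\[
Au_1=u_2,\quad Au_2=u_1+\sqrt t\,u_3,\quad Au_3=\sqrt t\,u_2+\sqrt p\,u_4,\quad Au_4=\sqrt p\,u_3 .
\]
In the ordered basis $u_1,u_3,u_2,u_4$ the matrix is
\[
\begin{pmatrix}0&B\\B^T&0\end{pmatrix},\qquad B=\begin{pmatrix}1&0\\ \sqrt t&\sqrt p\end{pmatrix},
\]
and the eigenvalues of such a block matrix are $\pm\sigma_1,\pm\sigma_2$, where $\sigma_1,\sigma_2$ are the singular values of $B$. Here $\sigma_1^2+\sigma_2^2=\operatorname{tr}BB^T=1+t+p$ and $\sigma_1\sigma_2=|\det B|=\sqrt p>0$, so $(\sigma_1+\sigma_2)^2=t+(1+\sqrt p)^2$. Thus the nullity is $p-1$, the rank is $2t+2$, and $\mathcal{E}=2(t-1)+2(\sigma_1+\sigma_2)$.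
\end{proof}

By \eqref{eq:hypo}, $S(t,p)$ is hypoenergetic if and only if $\kappa<p-1$, that is,
\begin{equation}\label{eq:threshold}
t<\frac{(p+3)^2}{4}-(1+\sqrt p)^2 .
\end{equation}
For example, for $p=3$ the right side is $5-2\sqrt3\in(1,2)$, so $S(1,3)$ is a hypoenergetic tree of nullity $2$ and order $6$.

\begin{corollary}\label{cor:lower}
For $k\ge1$ we have $N(k)\ge\frac12k^2+3k+4-4\sqrt{k+1}$. For every $c>\sqrt2$ and every $C'$, the inequality $\mathcal{E}\ge\operatorname{rank}A+c\sqrt n-C'\ln n$ fails for some connected graph.
\end{corollary}

\begin{proof}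
Take $p=k+1\ge2$. The right side of \eqref{eq:threshold} becomes $R=\frac14k^2+k+2-2\sqrt{k+1}$. It is positive, because $\frac{p+3}2>1+\sqrt p$ is equivalent to $(\sqrt p-1)^2>0$. So $t=\lceil R\rceil-1$ satisfies $t\ge0$ and $R-1\le t<R$. The tree $S(t,k+1)$ is hypoenergetic of nullity $k$, and its order is $2t+k+2\ge2R+k=\frac12k^2+3k+4-4\sqrt{k+1}$.

For the second statement take $p=1$. Then $n=2t+2$ and $\kappa=2\sqrt{t+4}-4=\sqrt{2n+12}-4=\sqrt{2n}+O(1)$, which is less than $c\sqrt n-C'\ln n$ for large $n$.
\end{proof}

In $S(t,1)$ with $t$ large, the $2t-2$ eigenvalues $\pm1$ are free, and the pair $\pm\sigma_1$ with $\sigma_1\approx\sqrt t$ consumes, to leading order, half of the budget each. Their squares add up to about $2(\kappa/2)^2=\kappa^2/2$, and this pays for $2m-r=n-2$.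

\section{The constant $\frac12$}\label{sec:half}

A large eigenvalue of absolute value $x$ costs $y=f(x)\approx x$ and contributes $g(x)\approx y^2$ to $2m-r$. So the careful version of Proposition~\ref{prop:basic} should read $2m-r\lesssim\sum y^2$, subject to $\sum y\le\kappa$. If no cost exceeds half of the budget, this gives $\kappa^2/2$, matching the trees above. But one eigenvalue may take the whole budget, and then $\sum y^2\approx\kappa^2$. This really occurs: $K_n$ has $\kappa=n-2$ and $2m-r=n(n-2)=\kappa^2+2\kappa$. What saves the bound is that $K_n$ has only $\kappa+2$ vertices; nearly all of its edges are wasted as far as connectedness is concerned, and $m\ge n-1$ is far from sharp. We show that this is always so. A dominant $\lambda_1$ makes $\operatorname{tr}A^3$ large, so there are many triangles; these force many edges inside a small vertex set; and those edges lose more than the dominant eigenvalue gains.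

Throughout this section $G$ is connected of order $n\ge2$, and
\[
K=\kappa+2,\qquad \ell=1+\ln(2K).
\]
Implied constants are absolute. The shift by $2$ makes $K\ge2$, so that $1=O(\ln K)$ and $\ell=O(\ln K)$.

\begin{proposition}\label{prop:upper}
$n\le\frac12K^2+O(K\ln K)$.
\end{proposition}

The proof occupies Subsections~\ref{sub:second}--\ref{sub:compare}. The error terms are controlled by the crude bounds
\begin{equation}\label{eq:crude}
\lambda_1\le2K,\qquad n\le4K^2,\qquad 2m\le8K^2 .
\end{equation}
The first is Proposition~\ref{prop:basic}(b). Part (a) then gives $2m-r\le(4K+2)(K-2)\le4K^2-2$. With $n-2\le2m-n\le2m-r$ this yields $n\le 4K^2$, and then $2m\le r+4K^2\le8K^2$.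

\subsection{Large eigenvalues and the second moment}\label{sub:second}

Call an eigenvalue $\lambda$ \emph{large} if $|\lambda|\ge8$ and \emph{small} if $0<|\lambda|<8$. For a large eigenvalue write $x=|\lambda|$ and $y=f(x)$. The threshold $8$ is chosen so that $x\le2y$: the function $\frac x2-1-\ln x$ equals $3-3\ln2>0$ at $x=8$ and increases for $x\ge2$. Moreover $0<x-y=1+\ln x\le\ell$ by \eqref{eq:crude}. Factoring $x^2-y^2=(x-y)(x+y)$ and $x^3-y^3=(x-y)(x^2+xy+y^2)$ and using $x\le2y$, we get
\begin{equation}\label{eq:xy}
x^2\le y^2+3\ell y,\qquad y^3\le x^3\le y^3+7\ell y^2,\qquad \sum_{\mathrm{large}}y\le\kappa\le K ,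
\end{equation}
the last by Lemma~\ref{lem:budget}.

There may be about $n$ small eigenvalues, but for them $g\le cf$ holds with an absolute constant. Lemma~\ref{lem:fg} with $M=8$ and $c=18$ gives $\sum_{\mathrm{small}}g(x)\le18\kappa$. Large eigenvalues have $\ln x>0$, so $\sum_{\mathrm{small}}\ln x\le L\le\kappa$. Writing $x^2=1+g(x)+2\ln x$, we obtain $\sum_{\mathrm{small}}x^2\le n+20\kappa$. Adding the large eigenvalues by \eqref{eq:xy},
\begin{equation}\label{eq:second}
2m-n\le\sum_{\mathrm{large}}y^2+(20+3\ell)K .
\end{equation}

Suppose first that every large eigenvalue has $y\le K/2$. Then $\sum y^2\le\frac K2\sum y\le\frac12K^2$, and \eqref{eq:second} together with $2m-n\ge n-2$ proves the proposition.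

From now on suppose that some large eigenvalue has $y>K/2$. By (F3) and the monotonicity of $f$ on $[1,\infty)$, the eigenvalue $\lambda_1$ is large and has the greatest cost. Write
\[
f(\lambda_1)=\tfrac K2+z,\qquad 0<z\le\tfrac K2 .
\]
The costs of all other large eigenvalues, in particular of all negative ones, add up to at most $\frac K2-z$. A sum of squares of nonnegative numbers is at most the square of their sum, so $\sum y^2\le(\frac K2+z)^2+(\frac K2-z)^2=\frac12K^2+2z^2$, and
\begin{equation}\label{eq:gain}
2m-n\le\tfrac12K^2+2z^2+(20+3\ell)K .
\end{equation}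
The number $z$ measures the imbalance of the spectrum, and $2z^2$ is the gain that has to be offset.

\subsection{The third moment}

Squares do not see the sign of an eigenvalue, while cubes do. In $\operatorname{tr}A^3=\sum_i\lambda_i^3$ the term $\lambda_1^3$ is at least $(\frac K2+z)^3$ by \eqref{eq:xy}, the other large positive eigenvalues contribute nonnegative terms, and the small eigenvalues contribute at least $-8^3n\ge-2048K^2$. For the large negative eigenvalues, \eqref{eq:xy} gives
\[
\sum x^3\le\sum y^3+7\ell\sum y^2\le(\tfrac K2-z)^3+7\ell K^2 .
\]
Since $(\frac K2+z)^3-(\frac K2-z)^3=\frac32K^2z+2z^3$, we conclude that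
\begin{equation}\label{eq:third}
\operatorname{tr}A^3\ge\tfrac32K^2z-(2048+7\ell)K^2 .
\end{equation}

\subsection{Edges among vertices of high degree}

Many triangles do not yet contradict anything; we need a \emph{small} vertex set that spans many edges. Since $m=O(K^2)$, there are few vertices of high degree, and vertices of low degree lie on few triangles in total. Let $W$ be the set of vertices of degree $d(v)>\sqrt K$, let $U$ be its complement, and let $e_W$ be the number of edges with both ends in $W$. As the degrees add up to $2m$,
\begin{equation}\label{eq:W}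
|W|\le\frac{2m}{\sqrt K}\le8K^{3/2}.
\end{equation}

We count the ordered triples of pairwise adjacent vertices, whose number is $\operatorname{tr}A^3$ by (F2). A given vertex $v$ stands in a given position in at most $d(v)^2$ triples, because the other two entries are neighbors of $v$. So the number of triples meeting $U$ is at most
\[
3\sum_{v\in U}d(v)^2\le3\sqrt K\sum_{v\in U}d(v)\le3\sqrt K\cdot2m\le24K^{5/2}.
\]
The triples inside $W$ are counted by $\operatorname{tr}A_W^3$, where $A_W$ is the adjacency matrix of the subgraph induced on $W$. Its eigenvalues $\mu_j$ satisfy $\sum_j\mu_j^2=2e_W$, so each $|\mu_j|\le(2e_W)^{1/2}$ and $\operatorname{tr}A_W^3\le(2e_W)^{3/2}$. Combine this with \eqref{eq:third}. Since $\ell/\sqrt K$ is bounded for $K\ge2$, there is an absolute constant $c_1\ge1$ with $24K^{5/2}+(2048+7\ell)K^2\le c_1K^{5/2}$, and so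
\begin{equation}\label{eq:dense}
(2e_W)^{3/2}\ge\tfrac32K^2z-c_1K^{5/2}.
\end{equation}

Now we use connectedness a second time, in a sharper form. If $W\ne\emptyset$, contract $W$ to one vertex and delete the edges inside $W$. The result is a connected multigraph with $|U|+1$ vertices and $m-e_W$ edges, so $m-e_W\ge|U|=n-|W|$ by (F4). If $W=\emptyset$, then $m\ge n-1$. In both cases $m-e_W\ge n-|W|-1$, that is,
\begin{equation}\label{eq:contract}
2m-n\ge n+2e_W-2|W|-2 .
\end{equation}

\subsection{Gain against loss}\label{sub:compare}

If $z\le\frac43c_1\sqrt K$, then \eqref{eq:dense} may be empty, but the gain is harmless: $2z^2\le4c_1^2K$, and \eqref{eq:gain} with $2m-n\ge n-2$ gives the proposition.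

Let $z>\frac43c_1\sqrt K$. Then $c_1K^{5/2}<\frac34K^2z$, so \eqref{eq:dense} gives $(2e_W)^{3/2}\ge\frac34K^2z$. On the other hand $z\le K/2$. Hence
\[
2e_W\ge\bigl(\tfrac34\bigr)^{2/3}K^{4/3}z^{2/3},\qquad
2z^2=2z^{4/3}z^{2/3}\le2^{-1/3}K^{4/3}z^{2/3}.
\]
The constant $\gamma=(\frac34)^{2/3}-2^{-1/3}$ is positive, as one sees by cubing: $\frac9{16}>\frac12$. Since $z\ge\sqrt K$, we get $2e_W-2z^2\ge\gamma K^{4/3}z^{2/3}\ge\gamma K^{5/3}$. By \eqref{eq:gain}, \eqref{eq:contract} and \eqref{eq:W},
\[
n\le\tfrac12K^2-(2e_W-2z^2)+2|W|+2+(20+3\ell)K
\le\tfrac12K^2-\gamma K^{5/3}+16K^{3/2}+O(K\ln K).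
\]
The quantity $16K^{3/2}-\gamma K^{5/3}$ is negative once $K^{1/6}>16/\gamma$, so it is bounded above by an absolute constant. This completes the proof of Proposition~\ref{prop:upper}.

\begin{remark}
The argument explains the degree threshold. With a threshold $T$ in place of $\sqrt K$, the triples meeting $U$ number $O(TK^2)$, so \eqref{eq:dense} is useful only when $z$ exceeds a multiple of $T$. The remaining range costs $O(T^2)$, which is $O(K)$ for $T=\sqrt K$. In the useful range the surplus $\gamma K^{4/3}T^{2/3}$ must beat $|W|=O(K^2/T)$, and for $T=\sqrt K$ it does, as $\frac53>\frac32$.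
\end{remark}

\subsection{Proof of Theorem~\ref{thm:sharp}}

(a) We have $\kappa\ge0$ by Lemma~\ref{lem:budget}. Since $\frac12K^2=\frac12\kappa^2+2\kappa+2=\frac12\kappa^2+O(K)$, Proposition~\ref{prop:upper} gives the bound, with some $C>0$.

(b) If $\kappa\ge\sqrt{2n}$, the inequality holds. Let $\kappa<\sqrt{2n}$. By (a),
\[
(\sqrt{2n}-\kappa)\sqrt{2n}\le(\sqrt{2n}-\kappa)(\sqrt{2n}+\kappa)=2n-\kappa^2\le2C(\kappa+2)\ln(\kappa+2).
\]
As $n\ge2$, we have $\kappa+2\le2\sqrt{2n}$ and $\ln(2\sqrt{2n})=\frac12\ln(8n)\le2\ln n$. Hence $\sqrt{2n}-\kappa\le8C\ln n$, and $C'=8C$ works. Corollary~\ref{cor:lower} shows that $\sqrt2$ cannot be replaced by a larger constant.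

(c) The lower bound is in Corollary~\ref{cor:lower}. Let $G$ be connected and hypoenergetic of nullity $k\ge1$. If $n\ge2$, then $\kappa<k$, and the bound in (a) is increasing in $\kappa$, so $n\le\frac12k^2+C(k+2)\ln(k+2)\le\frac12k^2+6Ck\ln(k+1)$, using $k+2\le3k$ and $k+2\le(k+1)^2$. If $n=1$, then $k=1$ and $1<\frac12+\ln2$. So $C''=\max(6C,1)$ works. \qed

\section{Nullity one}\label{sec:one}

For $k=1$ Theorem~\ref{thm:finite} leaves all connected graphs with at most $9$ vertices. A better choice of $M$ and $c$ in Proposition~\ref{prop:basic}(a) cuts this down to a list that can be finished by hand.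

\begin{lemma}\label{lem:edges}
Let $G$ be connected and hypoenergetic of nullity $1$, with $n\ge2$. Then $G$ is a tree with $n\le7$, or $m=n\le5$.
\end{lemma}

\begin{proof}
Here $r=n-1$ and $\kappa<1$. Let $M=3.2$ and $c=7$. From $e^{1.2}>1+1.2+0.72+0.288>3.2$ we get $\ln M<1.2$. Therefore $f(M)=2.2-\ln M>1>\kappa\ge f(\lambda_1)$, and $\lambda_1<M$ because $f$ increases on $[1,\infty)$. Also
\[
7f(M)-g(M)=7M-6-M^2-5\ln M=6.16-5\ln M>0 .
\]
Proposition~\ref{prop:basic}(a) gives $2m-(n-1)\le7\kappa<7$, so $2m-n\le5$. If $m=n-1$, then $n\le7$. If $m=n$, then $n\le5$. If $m\ge n+1$, then $n\le3$, which is impossible since a simple graph on $n\le3$ vertices has at most $n$ edges.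
\end{proof}

We need three more standard facts. First, the spectrum of a bipartite graph is symmetric about $0$: changing the sign of an eigenvector on one color class changes the sign of the eigenvalue. So the rank is an even number $2s$, the positive eigenvalues $x_1,\dots,x_s$ satisfy $\sum x_i^2=m$ and $\mathcal{E}=2\sum x_i$, and $\prod x_i^2$ is a positive integer as in Lemma~\ref{lem:budget}.

Second, for a tree $\det(\lambda I-A)=\sum_j(-1)^jm_j\lambda^{n-2j}$, where $m_j$ is the number of matchings with $j$ edges. Indeed, in the expansion of the determinant over permutations, a cycle of length at least $3$ contributes only if it is a cycle of the graph, so only products of disjoint transpositions along edges survive. Hence for a tree of rank $2s$ the maximum matchings have $s$ edges, and their number is $b=\prod_{i=1}^sx_i^2$.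

Third, if $v$ is a pendant vertex with neighbor $u$, then $\eta(G)=\eta(G-u-v)$. For a vector $w$, the equation $Aw=0$ at $v$ says $w_u=0$, the equation at $u$ determines $w_v$ from the other entries, and the remaining equations say that the restriction of $w$ to $G-u-v$ lies in the kernel.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
The graph $K_1$ has energy $0<1$, the graph $K_{1,2}$ has energy $2\sqrt2<3$, and both have nullity $1$. Conversely, let $G$ be connected and hypoenergetic of nullity $1$ with $n\ge2$, and apply Lemma~\ref{lem:edges}.

\medskip\noindent\emph{Trees.} The rank $n-1=2s$ is even, so $n\in\{3,5,7\}$. The bound $b\ge1$ falls just short in the estimates below, so we show $b\ge2$. A maximum matching misses some vertex $v$, since $n$ is odd. A neighbor $u$ of $v$ is matched to some $u'$, for otherwise the edge $uv$ could be added. Replacing $uu'$ by $uv$ gives a second maximum matching.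

For $n=7$ we have $s=3$ and $m=6$. The inequality of arithmetic and geometric means gives $x_1x_2+x_1x_3+x_2x_3\ge3(x_1x_2x_3)^{2/3}=3b^{1/3}$. Since $2^{1/3}>\frac54$,
\[
(x_1+x_2+x_3)^2\ge6+6\cdot2^{1/3}>13.5>\bigl(\tfrac72\bigr)^2 ,
\]
so $\mathcal{E}>7$. For $n=5$ we have $(x_1+x_2)^2=4+2\sqrt b\ge4+2\sqrt2>(\frac52)^2$, so $\mathcal{E}>5$. Both cases contradict $\mathcal{E}<n$. The only tree with $n=3$ is $K_{1,2}$.

\medskip\noindent\emph{Graphs with $m=n\le5$.} Such a graph consists of one cycle with trees attached. This gives eight graphs: $C_5$; $C_4$ with at most one further vertex; and the triangle with no further vertex, with one, or with two, where the two are attached to the same vertex of the triangle, to different vertices, or form a pendant path of length $2$.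

Five of them have nullity different from $1$. The triangle has eigenvalues $2,-1,-1$. The eigenvalues $2\cos(2\pi j/5)$ of $C_5$ are nonzero, since $2\pi j/5$ is never an odd multiple of $\pi/2$. The cycle $C_4$ has eigenvalues $2,0,0,-2$. Deleting the pendant vertex and its neighbor turns the triangle with one pendant vertex into $K_2$, and the triangle with a pendant path of length $2$ into the triangle, so both have nullity $0$. The other three graphs have order $5$, and we show that their energy exceeds $5$.

\emph{$C_4$ with a pendant vertex.} Deleting the pendant vertex and its neighbor leaves $K_{1,2}$, so the nullity is $1$ and the rank is $4$. The graph is bipartite with $m=5$, so $(x_1+x_2)^2=5+2x_1x_2\ge7>(\frac52)^2$ and $\mathcal{E}>5$.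

\emph{Triangle with two pendant vertices at one vertex $u$.} The vector with entries $1,-1$ on the other two vertices of the triangle and $0$ elsewhere has eigenvalue $-1$. On vectors with value $w_1$ at $u$, value $w_2$ at the other two vertices of the triangle and value $w_3$ at both pendant vertices, $A$ acts by $(w_1,w_2,w_3)\mapsto(2w_2+2w_3,\;w_1+w_2,\;w_1)$. The characteristic polynomial of this map is
\[
q(\lambda)=\lambda\cdot\lambda(\lambda-1)-2\lambda-2(\lambda-1)=\lambda^3-\lambda^2-4\lambda+2 .
\]
Since $q(-\frac32)=\frac{19}8>0$ and $q(\lambda)\to-\infty$ as $\lambda\to-\infty$, there is an eigenvalue below $-\frac32$. By (F1), $\mathcal{E}>2(1+\frac32)=5$.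

\emph{Triangle with pendant vertices at two different vertices.} Use the reflection that exchanges these two vertices and their pendant vertices. Let $w_1$ be the value at one of the two vertices, $w_2$ the value at its pendant vertex, and $w_3$ the value at the third vertex of the triangle. On antisymmetric vectors $w_3=0$ and $A$ acts by $(w_1,w_2)\mapsto(-w_1+w_2,\;w_1)$, with characteristic polynomial $\lambda^2+\lambda-1$. On symmetric vectors it acts by $(w_1,w_2,w_3)\mapsto(w_1+w_2+w_3,\;w_1,\;2w_1)$, with characteristic polynomial $\lambda(\lambda^2-\lambda-3)$. Each quadratic has roots of opposite signs, so the absolute values of its roots add up to the square root of its discriminant. Hence $\mathcal{E}=\sqrt5+\sqrt{13}>2+3=5$.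

So no graph with $m=n\le5$ is hypoenergetic of nullity $1$, and $G=K_{1,2}$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{order}
\emph{Orderenergetic Graphs},
\texttt{https://match.pmf.kg.ac.rs/\allowbreak electronic\_versions/\allowbreak Match84/\allowbreak n2/\allowbreak match84n2\_325-334.pdf}

\end{thebibliography}
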